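\title{Bisimilarity has no finite ground-complete axiomatization over BCCSP with CSP-like parallel composition}

\begin{abstract}
We consider the process language BCCSP over a finite nonempty set of actions, extended with CSP-like parallel operators $|_A$ whose two components synchronize on the actions in $A$ and interleave on all others. We prove that strong bisimilarity has no finite, sound, ground-complete equational axiomatization over this language, whatever the set of actions. More precisely, a family of such operators admits a finite axiomatization if and only if it contains no operator other than full synchronization. The problem is reduced to a language with one action, interleaving and a synchronous product. There we work modulo bounded-step bisimilarity, build test processes that are prime for the synchronous product, and show that axioms of bounded size preserve the presence of a parallel summand equivalent to the whole term.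
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The language and the problem}

Fix a finite nonempty set $\mathrm{Act}$ of \emph{actions} and a countably infinite set of variables. For a family $\mathcal{A}$ of subsets of $\mathrm{Act}$, the terms of $\mathrm{BCCSP}_{\mathcal{A}}$ are generated by
\[
t ::= \mathbf{0} \mid x \mid a t \mid t+t \mid t\,|_A\,t \qquad (x \text{ a variable},\ a\in\mathrm{Act},\ A\in\mathcal{A}).
\]
We write BCCSP for $\mathrm{BCCSP}_{\emptyset}$ and $\mathrm{BCCSP}^{\mathrm{p}}$ for $\mathrm{BCCSP}_{2^{\mathrm{Act}}}$. A term is \emph{closed} if it contains no variable, and a \emph{closed substitution} maps every variable to a closed term. Prefixing binds most tightly and $+$ least tightly; sums $\sum_i t_i$ are bracketed to the left in the order of the index; $a$ also denotes the term $a\mathbf{0}$, and $a^0=\mathbf{0}$, $a^{k+1}=a\,a^k$.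

Closed terms describe processes. The transitions $q\xrightarrow{a}q'$ between closed terms are those generated by the following rules: $aq\xrightarrow{a}q$; if $q\xrightarrow{a}q'$ then $q+r\xrightarrow{a}q'$ and $r+q\xrightarrow{a}q'$; and
\[
\frac{q\xrightarrow{a}q'}{q\,|_A\, r\xrightarrow{a}q'\,|_A\, r}\ (a\notin A),\qquad
\frac{r\xrightarrow{a}r'}{q\,|_A\, r\xrightarrow{a}q\,|_A\, r'}\ (a\notin A),\qquad
\frac{q\xrightarrow{a}q'\quad r\xrightarrow{a}r'}{q\,|_A\, r\xrightarrow{a}q'\,|_A\, r'}\ (a\in A).
\]
Thus $\mathbf{0}$ does nothing, $aq$ performs $a$ and continues as $q$, the sum $q+r$ chooses between a first step of $q$ and a first step of $r$, and the components of $q\,|_A\,r$ perform actions in $A$ together and all other actions one at a time.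

A relation $R$ on closed terms is a \emph{bisimulation} if, whenever $q\mathrel{R}r$, every transition $q\xrightarrow{a}q'$ is matched by a transition $r\xrightarrow{a}r'$ with $q'\mathrel{R}r'$, and every transition $r\xrightarrow{a}r'$ is matched by a transition $q\xrightarrow{a}q'$ with $q'\mathrel{R}r'$. Closed terms are \emph{bisimilar}, $q\sim r$, if some bisimulation relates them; $\sim$ is an equivalence relation and is itself a bisimulation. For arbitrary terms, $t\sim u$ means $\sigma(t)\sim\sigma(u)$ for every closed substitution $\sigma$.

An \emph{axiom system} $E$ is a set of equations $t\approx u$ between terms of the language. It is \emph{sound} (modulo $\sim$) if $t\sim u$ for each of its equations. We write $E\vdash t\approx u$ if the equation has a derivation in equational logic, that is, from the substitution instances $\rho(t_0)\approx\rho(u_0)$ of equations $t_0\approx u_0$ in $E$ by means of reflexivity, symmetry, transitivity and closure under the operators (from $t\approx u$ infer $at\approx au$; from $t_1\approx u_1$ and $t_2\approx u_2$ infer $t_1+t_2\approx u_1+u_2$ and $t_1\,|_A\,t_2\approx u_1\,|_A\,u_2$).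 Finally, $E$ is \emph{ground-complete} if $E\vdash q\approx r$ for all closed $q,r$ with $q\sim r$.

The authors of \cite{reductions} conjecture that bisimilarity has no finite, sound, ground-complete axiomatization over $\mathrm{BCCSP}^{\mathrm{p}}$, and they single out $\mathrm{Act}=\{a\}$ as a case to which the reduction method that they use elsewhere cannot be applied. We prove the conjecture for every finite nonempty $\mathrm{Act}$.

\begin{theorem}\label{thm:main}
If $\mathcal{A}$ contains some $A_0\neq\mathrm{Act}$, then no finite axiom system over $\mathrm{BCCSP}_{\mathcal{A}}$ is sound modulo $\sim$ and ground-complete. In particular (take $A_0=\emptyset$), there is no such system over $\mathrm{BCCSP}^{\mathrm{p}}$, for every finite nonempty set $\mathrm{Act}$.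
\end{theorem}

\begin{theorem}\label{thm:dichotomy}
$\mathrm{BCCSP}_{\mathcal{A}}$ has a finite, sound, ground-complete axiomatization of $\sim$ if and only if $\mathcal{A}\subseteq\{\mathrm{Act}\}$.
\end{theorem}

\subsection{What one would guess, and why the guess needs proof}

Four axioms suffice for BCCSP (Section~\ref{sec:finite}), so a natural way to axiomatize a parallel operator is to give equations that eliminate it from closed terms. For full synchronization this is easy, because $|_{\mathrm{Act}}$ distributes over $+$ on both sides. Interleaving does not distribute: $a\,|_\emptyset\,(a+a^2)$ has a step to $\mathbf{0}\,|_\emptyset\,(a+a^2)\sim a+a^2$, whereas every step of $a\,|_\emptyset\,a+a\,|_\emptyset\,a^2$ leads to a process bisimilar to $a$ or to $a^2$. What is available instead is one expansion law for each number $n$ of summands,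
\begin{equation}\label{eq:expansion}
a\,|_\emptyset\,\sum_{j=1}^n ax_j\;\approx\; a\sum_{j=1}^n ax_j+\sum_{j=1}^n a\,(a\,|_\emptyset\,x_j).
\end{equation}
It is sound: under a closed substitution $\sigma$ the left side steps to $\mathbf{0}\,|_\emptyset\,\sum_j a\sigma(x_j)$ and to the terms $a\,|_\emptyset\,\sigma(x_j)$, the right side steps to $\sum_j a\sigma(x_j)$ and to the same terms, and $\mathbf{0}\,|_\emptyset\,q\sim q$. One guesses that no finite set of equations yields all closed instances of these laws.

The guess is delicate, because further operators can help. Suppose the language had a binary operator $\triangleleft$ whose only rule is that $q\xrightarrow{a}q'$ implies $q\triangleleft r\xrightarrow{a}q'\,|_\emptyset\,r$. Then the equations $x\,|_\emptyset\,y\approx x\triangleleft y+y\triangleleft x$, $\mathbf{0}\triangleleft y\approx\mathbf{0}$, $(x+x')\triangleleft y\approx x\triangleleft y+x'\triangleleft y$ and $ax\triangleleft y\approx a(x\,|_\emptyset\,y)$ are sound, finite in number, and eliminate both operators from $q\triangleleft r$ and $q\,|_\emptyset\,r$, for closed BCCSP terms $q,r$,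 by induction on their total size. A negative result for one operator $|_A$ therefore says nothing by itself about a language with several of them: one has to rule out that the synchronizing operators do the work of $\triangleleft$.

\subsection{Plan}

Section~\ref{sec:finite} settles the case $\mathcal{A}\subseteq\{\mathrm{Act}\}$. Section~\ref{sec:idea} introduces the language with one action, shows the argument on a small example, and states a quantitative non-derivability result, Theorem~\ref{thm:one}; Section~\ref{sec:reduction} derives Theorem~\ref{thm:main} from it. Theorem~\ref{thm:one} is proved in Sections~\ref{sec:levels}--\ref{sec:axioms} by a Moller-style argument built on a notion of prime process for the synchronous product.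

\section{Basic facts and full synchronization}\label{sec:finite}

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] $\sim$ is a congruence for all operators. Hence $\sigma(t)\sim\rho(t)$ whenever $\sigma,\rho$ are closed substitutions with $\sigma(x)\sim\rho(x)$ for all $x$.
\item[(b)] A closed term has finitely many transitions, and each transition lowers the number of prefixes in the term. Every closed term is bisimilar to a closed BCCSP term over the same actions.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The set of pairs $(q\,|_A\,r,\;q_1\,|_A\,r_1)$ with $q\sim q_1$, $r\sim r_1$ is a bisimulation, since each rule for $|_A$ uses only transitions of the components. The union of $\sim$ with the set of all pairs $(aq,aq_1)$ and $(q+r,q_1+r_1)$ with $q\sim q_1$, $r\sim r_1$ is a bisimulation as well. The second statement follows by induction on $t$.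

(b) The first sentence follows by induction on the term. If $q\xrightarrow{a_i}q_i$ $(1\le i\le m)$ are all the transitions of $q$, and $q_i\sim q_i^\circ$ with $q_i^\circ$ a BCCSP term (induction on the number of prefixes), then $q\sim\sum_i a_iq_i^\circ$, read as $\mathbf{0}$ if $m=0$.
\end{proof}

By (a), a sound axiom system derives only sound equations.

\begin{proposition}\label{prop:finite}
If $\mathcal{A}\subseteq\{\mathrm{Act}\}$, then $\mathrm{BCCSP}_{\mathcal{A}}$ has a finite, sound, ground-complete axiomatization.
\end{proposition}

\begin{proof}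
Let $E_0$ consist of
\[
x+y\approx y+x,\qquad (x+y)+z\approx x+(y+z),\qquad x+x\approx x,\qquad x+\mathbf{0}\approx x .
\]
In each closed instance both sides have the same transitions, so $E_0$ is sound. We show by induction on the total size that $E_0\vdash q\approx r$ for closed BCCSP terms $q\sim r$. Call $bq'$ a summand of $q$ if $q\xrightarrow{b}q'$. Up to commutativity, associativity and the unit law, $q$ is the sum of its summands ($\mathbf{0}$ if there is none), and likewise $r$. For a summand $bq'$ of $q$ there is a summand $br'$ of $r$ with $q'\sim r'$. By induction $q'\approx r'$ is derivable; by idempotence $r\approx r+br'$ is derivable; hence so is $r\approx r+bq'$. Adding the summands of $q$ one at a time gives $r\approx r+q$. Exchanging the roles gives $q\approx q+r$, and so $q\approx r$. This settles $\mathcal{A}=\emptyset$.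

For $\mathcal{A}=\{\mathrm{Act}\}$ write $|$ for $|_{\mathrm{Act}}$ and add, for all $a,b\in\mathrm{Act}$ with $a\neq b$,
\begin{gather*}
\mathbf{0}\,|\,x\approx\mathbf{0},\qquad x\,|\,\mathbf{0}\approx\mathbf{0},\qquad (x+y)\,|\,z\approx x\,|\,z+y\,|\,z,\qquad x\,|\,(y+z)\approx x\,|\,y+x\,|\,z,\\
ax\,|\,ay\approx a(x\,|\,y),\qquad ax\,|\,by\approx\mathbf{0},
\end{gather*}
the fifth equation for every $a\in\mathrm{Act}$. These are finitely many. A transition of $q\,|\,r$ consists of one transition of $q$ and one of $r$ with the same label, so in each closed instance both sides have the same transitions. For closed BCCSP terms $q,r$, one of the equations applies to $q\,|\,r$ (one of $q,r$ is $\mathbf{0}$, or one is a sum, or both are prefixes) and leaves only occurrences of $|$ with smaller arguments; by induction $q\,|\,r$ is provably equal to a BCCSP term. Eliminating $|$ innermost first, every closed term is provably equal to a closed BCCSP term, which is bisimilar to it by soundness; now apply the first part.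
\end{proof}

Theorem~\ref{thm:dichotomy} follows from Proposition~\ref{prop:finite} and Theorem~\ref{thm:main}.

\section{One action: the idea and the quantitative statement}\label{sec:idea}

Let $\mathcal{L}$ be $\mathrm{BCCSP}^{\mathrm{p}}$ over $\mathrm{Act}=\{a\}$. It has two parallel operators, \emph{interleaving} $\parallel\;=\;|_\emptyset$ and the \emph{synchronous product} $\otimes\;=\;|_{\{a\}}$. For closed $q$ let $D(q)=\{q' : q\xrightarrow{a}q'\}$ be the set of \emph{derivatives} of $q$. The rules say that $D(aq)=\{q\}$, $D(q+r)=D(q)\cup D(r)$,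
\begin{align*}
D(q\parallel r)&=\{q'\parallel r : q'\in D(q)\}\cup\{q\parallel r' : r'\in D(r)\},\\
D(q\otimes r)&=\{q'\otimes r' : q'\in D(q),\ r'\in D(r)\}.
\end{align*}

\subsection{A small case}\label{sub:small}

To show that an equation is not derivable, we look for a property of closed terms that one side has, the other side lacks, and every step of a derivation preserves. In a closed instance of \eqref{eq:expansion}, the left side $P=a\parallel p$ has a single summand, which carries the whole behavior of $P$; on the right side the behavior is spread over prefix summands, each with one derivative. The property will be: \emph{the term is equivalent to $P$ and has a summand that is equivalent to $P$}.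

Why should a small sound axiom $t\approx u$ preserve it? If $p$ has many more summands than the axiom has subterms, then some variable $y$ must absorb several summands of $p$. The simplest case is $t=a\parallel(y+ax)$. A right side $u$ has to produce, for each derivative $y'$ of the process substituted for $y$, the derivative $a\parallel y'$. The term $y\triangleleft a$ of the introduction would do exactly this. In $\mathcal{L}$ the obvious substitute is $a\parallel y$, which gives the candidate
\[
a\parallel(y+ax)\;\approx\; a(y+ax)+a(a\parallel x)+a\parallel y .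
\]
Put $w_k=a\mathbf{0}+a\,a^k$ for $k\ge1$. These processes are pairwise non-bisimilar (the longest path of $w_k$ has length $k+1$), and none is bisimilar to $a$. Let $\sigma(y)=aw_1+aw_2$.

If $\sigma(x)=w_3$, then, up to $\sim$, the left side has the derivatives $aw_1+aw_2+aw_3$ and $a\parallel w_j$ for $j=1,2,3$. The right side has these and one more, $\mathbf{0}\parallel\sigma(y)\sim aw_1+aw_2$. This is not bisimilar to $aw_1+aw_2+aw_3$, which has the derivative $w_3$; nor to $a\parallel w_j$, which has the derivative $a\parallel\mathbf{0}\sim a$. So the candidate is unsound. If $\sigma(x)=w_2$, the two sides are bisimilar, but then $\sigma(y)\sim\sigma(y+ax)$, and the summand $a\parallel\sigma(y)$ of the right side is bisimilar to the whole left side. This is the mechanism of the proof: \emph{a context of the form $a\parallel(\dots y\dots)$ on the right side has an extra derivative in which $a$ has been consumed; soundness forces that derivative to be all of $p$, and then the context is a summand equivalent to $P$}.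

It remains to see why a sound right side must contain such a context. For this we perturb the substitution: add to $\sigma(y)$ a summand $aw$ with a new \emph{marker} $w$. The left side acquires the derivative $a\parallel w$, so by soundness the right side does too, and tracing the origin of that derivative in $u$ should lead to an occurrence of $y$ in the required position. Three things can go wrong.

\emph{The synchronous product hides origins.} We have $w_1\sim w_2\otimes a^2$, as the derivatives of the product are $\mathbf{0}\otimes a\sim\mathbf{0}$ and $a^2\otimes a\sim a$. Multiplying by $a^m$ cuts a process off after $m$ steps, so a derivative of a product need not resemble a derivative of either factor. We therefore compare processes only up to a bounded number $d$ of steps, so that $\mathbf{1}=a^d$ becomes a unit for $\otimes$, and use test processes in which every short branch has a sibling of length $d$; cutting off then destroys something visible. The test processes will be \emph{prime}: they factor only as themselves times a unit.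

\emph{The right side might assemble the marker.} A term such as $z_1+z_2$ builds new sums from the processes substituted for $z_1,z_2$. With $B$ subterms, exponentially many sums can arise. We take markers from a family $W_I$ indexed by the subsets $I$ of a set of size $32B$ and find an unreachable one by counting.

\emph{The perturbation might change the positions of variables}, since these depend on which subterms are inert and which can act as units. We choose the marker so that two numerical invariants that determine the positions are unchanged.

\subsection{Test processes and the statement}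

Define \emph{$\ell$-step bisimilarity} $\sim_\ell$ on closed terms by recursion: $\sim_0$ relates all terms, and $q\sim_{\ell+1}r$ if every $q'\in D(q)$ is $\sim_\ell$ to some $r'\in D(r)$ and every $r'\in D(r)$ is $\sim_\ell$ to some $q'\in D(q)$. By induction on $\ell$, each $\sim_\ell$ is an equivalence relation and ${\sim}\subseteq{\sim_{\ell+1}}\subseteq{\sim_\ell}$. We call $\ell$ the \emph{level}. An equation $t\approx u$ is \emph{sound modulo $\sim_\ell$} if $\sigma(t)\sim_\ell\sigma(u)$ for all closed $\sigma$.

For $B\ge1$ put
\[
N=32B,\qquad d=2N+10,\qquad n=2B+1\quad(\text{so } n\le N),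
\]
and define
\begin{align*}
\mathbf{1}&=a^d, & c_k&=a\,a^k+a\mathbf{1} && (0\le k\le N),\\
\beta_k&=ac_0+ac_k \quad (1\le k\le N), & W_I&=\sum_{k\in I}a\beta_k && (\emptyset\neq I\subseteq\{1,\dots,N\}).
\end{align*}
We write $W_j$ for $W_{\{j\}}$, and set $p=\sum_{j=1}^n aW_j$ and $P=a\parallel p$. The $c_k$ are the chains $a^{k+1}$ with a long sibling branch added; the $\beta_k$ are $N$ distinguishable primes; $W_I$ encodes the set $I$. The equation to be studied is the instance of \eqref{eq:expansion} with $x_j$ replaced by $W_j$,
\begin{equation}\label{eq:eB}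
a\parallel p\;\approx\; a\,p+\sum_{j=1}^n a\,(a\parallel W_j), \tag{$\varepsilon_B$}
\end{equation}
and it is therefore sound modulo $\sim$.

\begin{theorem}\label{thm:one}
Let $B\ge1$. Let $E$ be a set of equations over $\mathcal{L}$, each having at most $B$ distinct subterms (both sides together), and sound modulo $\sim_d$ (for example, sound modulo $\sim$). Then $E$ does not derive \eqref{eq:eB}.
\end{theorem}

\section{Reduction to one action}\label{sec:reduction}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:one}]
Suppose that $E$ is finite, sound and ground-complete over $\mathrm{BCCSP}_{\mathcal{A}}$, and pick $a\in\mathrm{Act}\setminus A_0$; this is where $A_0\neq\mathrm{Act}$ is used. We forget all actions other than $a$. For the $a$-transitions, an operator $|_A$ is $\parallel$ if $a\notin A$ and $\otimes$ if $a\in A$. Accordingly, map terms $t$ to terms $\widehat{t}$ of $\mathcal{L}$ by $\widehat{\mathbf{0}}=\mathbf{0}$, $\widehat{x}=x$, $\widehat{at}=a\widehat{t}$, $\widehat{bt}=\mathbf{0}$ for $b\neq a$, $\widehat{t+u}=\widehat{t}+\widehat{u}$, and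
\[
\widehat{t\,|_A\,u}=\widehat{t}\parallel\widehat{u}\quad\text{if } a\notin A,\qquad \widehat{t\,|_A\,u}=\widehat{t}\otimes\widehat{u}\quad\text{if } a\in A .
\]
For a substitution $\rho$ let $\widehat{\rho}(x)=\widehat{\rho(x)}$; then $\widehat{\rho(t)}=\widehat{\rho}(\widehat{t}\,)$ by induction on $t$.

\emph{Bisimilarity is preserved.} For closed $q$ we have $D(\widehat{q})=\{\widehat{q'} : q\xrightarrow{a}q'\}$, by induction on $q$: both sides are empty for $\mathbf{0}$ and for $bq_1$ with $b\neq a$, and in the other cases the rule for the $a$-transitions of the head operator of $q$ is the rule for the head operator of $\widehat{q}$. Hence $\{(\widehat{q},\widehat{r}) : q\sim r\}$ is a bisimulation, and $q\sim r$ implies $\widehat{q}\sim\widehat{r}$.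

\emph{The system $\widehat{E}=\{\widehat{t}\approx\widehat{u} : t\approx u\in E\}$ is sound.} Let $\sigma$ be a closed substitution into $\mathcal{L}$. By Lemma~\ref{lem:basic}(b) there are closed BCCSP terms $\rho(x)$ over $\{a\}$ with $\rho(x)\sim\sigma(x)$. They are also terms of $\mathrm{BCCSP}_{\mathcal{A}}$, and $\widehat{\rho}=\rho$. For $t\approx u$ in $E$ we have $\rho(t)\sim\rho(u)$, so by Lemma~\ref{lem:basic}(a)
\[
\sigma(\widehat{t}\,)\sim\rho(\widehat{t}\,)=\widehat{\rho(t)}\sim\widehat{\rho(u)}=\rho(\widehat{u})\sim\sigma(\widehat{u}).
\]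

\emph{Derivations transfer.} If $E\vdash q\approx r$, then $\widehat{E}\vdash\widehat{q}\approx\widehat{r}$, by induction on the derivation: the instance $\rho(t)\approx\rho(u)$ becomes the instance $\widehat{\rho}(\widehat{t}\,)\approx\widehat{\rho}(\widehat{u})$, closure under a prefix $b\neq a$ becomes $\mathbf{0}\approx\mathbf{0}$, and every other rule becomes a rule of the same kind.

Since $\widehat{E}$ is finite, some $B\ge1$ bounds the number of distinct subterms of each of its equations. Replace $\parallel$ by $|_{A_0}$ in \eqref{eq:eB}. As $a\notin A_0$ and no other action occurs, the replacement preserves transitions, so the two sides of the new equation are bisimilar closed terms of $\mathrm{BCCSP}_{\mathcal{A}}$, and $E$ derives it. The map $t\mapsto\widehat{t}$ undoes the replacement, so $\widehat{E}$ derives \eqref{eq:eB}, contrary to Theorem~\ref{thm:one}.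
\end{proof}

\emph{From here to the end of Section~\ref{sec:axioms} we work in $\mathcal{L}$, the numbers $B,N,d,n$ are fixed as above, and every level $\ell$ satisfies $0\le\ell\le d$.} The letters $f,g,h,q,r,s$ denote closed terms and $x,y,z$ variables.

\section{Levels, units and the distance to termination}\label{sec:levels}

Write $g\in_\ell q$ if $g\sim_\ell q'$ for some $q'\in D(q)$. Then $q\sim_{\ell+1}r$ if and only if $g\in_\ell q\Leftrightarrow g\in_\ell r$ for all $g$. Note that $q\sim\mathbf{0}$ iff $q\sim_1\mathbf{0}$ iff $D(q)=\emptyset$, and that $q\sim a$ iff $q\sim_2 a$ iff $D(q)$ is nonempty and all its elements are $\sim\mathbf{0}$.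

\begin{lemma}\label{lem:levels}
\begin{enumerate}
\item[(a)] $\sim_\ell$ is a congruence for all operators.
\item[(b)] $\parallel$ and $\otimes$ are commutative and associative modulo $\sim$, and $\mathbf{0}\parallel q\sim q$.
\item[(c)] If $q\sim_\ell r$, then $a\parallel q\sim_{\ell+1}a\parallel r$.
\end{enumerate}
\end{lemma}

\begin{proof}
(b) The pairs $(q\parallel r,\,r\parallel q)$, the pairs $((q\parallel r)\parallel f,\,q\parallel(r\parallel f))$, the corresponding pairs for $\otimes$, and the pairs $(\mathbf{0}\parallel q,\,q)$ each form a bisimulation.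

(a) Induction on $\ell$; level $0$ is trivial. By commutativity and transitivity we may change the left argument only. Let $q\sim_{\ell+1}r$. Then $q\sim_\ell r$, so $aq\sim_{\ell+1}ar$. A derivative of $q+f$ is a derivative of $f$ or some $q'\in D(q)$, matched by $r'\sim_\ell q'$ in $D(r)$. A derivative $q'\otimes f'$ is matched by $r'\otimes f'$, a derivative $q'\parallel f$ by $r'\parallel f$, and a derivative $q\parallel f'$ by $r\parallel f'$, in each case by the induction hypothesis.

(c) Induction on $\ell$. We have $D(a\parallel q)=\{\mathbf{0}\parallel q\}\cup\{a\parallel q' : q'\in D(q)\}$. If $\ell=0$, it suffices that both sides have a derivative. If $\ell\ge1$, then $\mathbf{0}\parallel q\sim_\ell\mathbf{0}\parallel r$, and matching derivatives $q'\sim_{\ell-1}r'$ give $a\parallel q'\sim_\ell a\parallel r'$ by induction.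
\end{proof}

Part (c) gains one level over (a). It is needed because $p$ lies one step below $P=a\parallel p$ and will be known only at level $d-1$.

Most inequivalences below are detected by one number. Let $\mu(q)$ be the length of a shortest path from $q$ to a state without transitions: $\mu(q)=0$ if $D(q)=\emptyset$ and $\mu(q)=1+\min_{q'\in D(q)}\mu(q')$ otherwise. Let $\nu(q)=\max_{q'\in D(q)}\mu(q')$, with $\nu(q)=-\infty$ if $D(q)=\emptyset$.

\begin{lemma}\label{lem:mu}
\begin{enumerate}
\item[(a)] If $q\sim_\ell r$, then $\min(\mu(q),\ell)=\min(\mu(r),\ell)$. In particular, $\mu(q)=\mu(r)$ if $\mu(r)<\ell$.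
\item[(b)] $\mu(aq)=1+\mu(q)$; $\mu(q+r)=\min(\mu(q),\mu(r))$ if both numbers are positive and $\mu(q+r)=\mu(q)+\mu(r)$ otherwise; $\mu(q\otimes r)=\min(\mu(q),\mu(r))$; $\mu(q\parallel r)=\mu(q)+\mu(r)$.
\item[(c)] $\nu(aq)=\mu(q)$; $\nu(q+r)=\max(\nu(q),\nu(r))$; $\nu(q\otimes r)=\min(\nu(q),\nu(r))$; $\nu(q\parallel r)=\max(\nu(q)+\mu(r),\,\mu(q)+\nu(r))$.
\end{enumerate}
Consequently, if $\sigma,\sigma'$ are closed substitutions such that $\mu$ and $\nu$ agree on $\sigma(x)$ and $\sigma'(x)$ for all $x$, then they agree on $\sigma(v)$ and $\sigma'(v)$ for all terms $v$.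
\end{lemma}

\begin{proof}
(a) Induction on $\ell$. Let $q\sim_{\ell+1}r$. Then $D(q)=\emptyset$ iff $D(r)=\emptyset$. If both are nonempty, $\min(\mu(q),\ell+1)=1+\min_{q'\in D(q)}\min(\mu(q'),\ell)$, the same holds for $r$, and the two minima range over the same set of values by induction.

(b) The cases of prefix and sum are read off from the recursion. For $\otimes$ and $\parallel$ use induction on the number of prefixes. If $D(q)$ or $D(r)$ is empty, then $\mu(q\otimes r)=0=\min(\mu(q),\mu(r))$; otherwise $\mu(q\otimes r)=1+\min_{q',r'}\min(\mu(q'),\mu(r'))=\min(\mu(q),\mu(r))$. If $D(q)$ and $D(r)$ are empty, then $\mu(q\parallel r)=0$; otherwise $\mu(q\parallel r)-1$ is the least of the numbers $\mu(q')+\mu(r)$ and $\mu(q)+\mu(r')$, and each of these two families, when nonempty, has minimum $\mu(q)+\mu(r)-1$.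

(c) Apply (b) to the derivatives. The last statement follows by induction on $v$.
\end{proof}

Call $q$ an \emph{$\ell$-unit} if $q\sim_\ell\mathbf{1}$.

\begin{lemma}\label{lem:unit}
\begin{enumerate}
\item[(a)] $q$ is an $\ell$-unit iff $\mu(q)\ge\ell$. For $\ell\ge1$, this holds iff $D(q)\neq\emptyset$ and all elements of $D(q)$ are $(\ell-1)$-units.
\item[(b)] $\mathbf{1}\in_\ell q$ iff $\nu(q)\ge\ell$.
\item[(c)] $q\otimes r$ is an $\ell$-unit iff both $q$ and $r$ are.
\item[(d)] If $r$ is an $\ell$-unit, then $q\otimes r\sim_\ell q$.
\end{enumerate}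
\end{lemma}

\begin{proof}
(a) We show by induction on $\ell$ that, for $j\ge\ell$, $q\sim_\ell a^j$ iff $\mu(q)\ge\ell$. For $\ell\ge1$, $q\sim_\ell a^j$ means that $D(q)\neq\emptyset$ and all $q'\in D(q)$ are $\sim_{\ell-1}a^{j-1}$, that is, have $\mu(q')\ge\ell-1$; this is $\mu(q)\ge\ell$. Take $j=d$. Parts (b) and (c) follow from (a) and Lemma~\ref{lem:mu}(b). For (d), $q\otimes r\sim_\ell q\otimes a^d$, and $q\otimes a^j\sim_\ell q$ for $j\ge\ell$ by induction on $\ell$, since $D(q\otimes a^j)=\{q'\otimes a^{j-1} : q'\in D(q)\}$ for $j\ge1$.
\end{proof}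

Lemma~\ref{lem:mu}(b) gives $\mu(c_k)=k+1$ and the values below. The last row records the level at which each process will be compared in Sections~\ref{sec:invariant} and~\ref{sec:axioms}: the level drops by one with each step down from $P$.
\begin{center}
\begin{tabular}{l|cccc}
process & $P$ & $p,\ a\parallel W_I$ & $W_I,\ a\parallel\beta_k$ & $\beta_k$\\ \hline
$\mu$ & $5$ & $4$ & $3$ & $2$\\
level & $d$ & $d-1$ & $d-2$ & $d-3$
\end{tabular}
\end{center}
The lowest level is $d-3=2N+7$, and every lower bound on $\ell$ in the next two sections is at most $2N+7$.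

\section{Primes for the synchronous product}\label{sec:primes}

\begin{definition}
A closed term $g$ is \emph{$\ell$-prime} if it is not an $\ell$-unit and $q\otimes r\sim_\ell g$ implies that one of $q,r$ is $\sim_\ell g$ and the other is an $\ell$-unit.
\end{definition}

The notion depends only on the $\sim_\ell$-class of $g$. If $g$ is $\ell$-prime and $q_1\otimes\dots\otimes q_m\sim_\ell g$, in any bracketing, then exactly one $q_i$ is $\sim_\ell g$ and all others are $\ell$-units: at the outermost $\otimes$ one side is an $\ell$-unit, so all its factors are $\ell$-units by Lemma~\ref{lem:unit}(c), and the other side is $\sim_\ell g$, so induction applies.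

Chains are far from prime, since $a^k\otimes a^{k+1}\sim a^k$. The long branch of $c_k$ removes all improper divisors.

\begin{lemma}\label{lem:c}
If $\ell\ge k+2$ and $q\otimes r\sim_\ell c_k$, then each of $q,r$ is $\sim_\ell c_k$ or an $\ell$-unit.
\end{lemma}

\begin{proof}
Every $q'\otimes r'\in D(q\otimes r)$ is $\sim_{\ell-1}a^k$ or an $(\ell-1)$-unit, and some $q_0\otimes r_0$ is an $(\ell-1)$-unit; then so are $q_0$ and $r_0$. Each $q'\in D(q)$ satisfies $q'\sim_{\ell-1}q'\otimes r_0$, so it is $\sim_{\ell-1}a^k$ or an $(\ell-1)$-unit, and $D(q)$ contains the unit $q_0$. If all elements of $D(q)$ are $(\ell-1)$-units, $q$ is an $\ell$-unit; otherwise $q\sim_\ell c_k$. The same argument applies to $r$.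
\end{proof}

Still $c_k$ is not prime at these levels: $c_k\otimes c_k\sim c_k$, since the derivatives of the product are bisimilar to $a^k,a^k,a^k,\mathbf{1}$. A process with two different $c_i$ as derivatives avoids this, because two non-unit derivatives can be multiplied only if they are the same $c_i$.

\begin{lemma}\label{lem:beta}
$\beta_k$ is $\ell$-prime for $\ell\ge N+3$.
\end{lemma}

\begin{proof}
As $\mu(\beta_k)=2<\ell$, $\beta_k$ is not an $\ell$-unit. Let $q\otimes r\sim_\ell\beta_k$; in this proof ``unit'' means $(\ell-1)$-unit. The processes $c_0,c_k,\mathbf{1}$ are pairwise inequivalent at level $\ell-1\ge N+2$ by Lemma~\ref{lem:mu}(a). Every product $q'\otimes r'$ of derivatives is $\sim_{\ell-1}c_i$ for some $i\in\{0,k\}$, and both values of $i$ occur. By Lemma~\ref{lem:c}, if $q'\otimes r'\sim_{\ell-1}c_i$ then every non-unit among $q',r'$ is $\sim_{\ell-1}c_i$, and there is at least one non-unit by Lemma~\ref{lem:unit}(c).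

Suppose there are non-units $q_1\in D(q)$ and $r_1\in D(r)$. Then $q_1\sim_{\ell-1}r_1\sim_{\ell-1}c_j$ for some $j$. Multiplying by $q_1$ shows that every non-unit of $D(r)$ is $\sim_{\ell-1}c_j$, and multiplying by $r_1$ shows the same for $D(q)$. So every product $q'\otimes r'\sim_{\ell-1}c_i$ has a factor equivalent to both $c_i$ and $c_j$, whence $i=j$; but both values of $i$ occur. Therefore one of the nonempty sets $D(q),D(r)$, say $D(q)$, consists of units. Then $q$ is an $\ell$-unit and $r\sim_\ell q\otimes r\sim_\ell\beta_k$.
\end{proof}

Primality passes upward from a derivative.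

\begin{lemma}\label{lem:lift}
Let $\ell\ge1$ and let $\pi\in D(g)$ be $(\ell-1)$-prime. Suppose that for all $\gamma\in D(g)$ and all closed $f$, $\gamma\sim_{\ell-1}\pi\otimes f$ implies $\gamma\sim_{\ell-1}\pi$. Then $g$ is $\ell$-prime. The supposition holds if all elements of $D(g)$ are $(\ell-1)$-prime.
\end{lemma}

\begin{proof}
Since $\pi$ is not an $(\ell-1)$-unit, $g$ is not an $\ell$-unit. Let $q\otimes r\sim_\ell g$. Some derivative $q_0\otimes r_0$ is $\sim_{\ell-1}\pi$, and by primality and commutativity we may assume $q_0\sim_{\ell-1}\pi$. For every $r'\in D(r)$ there is $\gamma\in D(g)$ with $\pi\otimes r'\sim_{\ell-1}q_0\otimes r'\sim_{\ell-1}\gamma$. By supposition $\gamma\sim_{\ell-1}\pi$, so $\pi\otimes r'\sim_{\ell-1}\pi$; as $\pi$ is prime and not a unit, $r'$ is an $(\ell-1)$-unit. Since $D(r)\neq\emptyset$, $r$ is an $\ell$-unit and $q\sim_\ell q\otimes r\sim_\ell g$. Finally, if $\gamma$ is $(\ell-1)$-prime and $\gamma\sim_{\ell-1}\pi\otimes f$, then $\pi$ is $\sim_{\ell-1}\gamma$ or a unit, and it is not a unit.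
\end{proof}

\begin{proposition}\label{prop:primes}
For $\ell\ge N+6$ the processes $\beta_k$, $W_I$, $p$, $a\parallel\beta_k$, $a\parallel W_I$ and $P$ are $\ell$-prime.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:beta} and~\ref{lem:lift}, $W_I$ is $\ell$-prime for $\ell\ge N+4$ and $p$ for $\ell\ge N+5$.

Let $\ell\ge N+4$. We have $D(a\parallel\beta_k)=\{\mathbf{0}\parallel\beta_k,\ a\parallel c_0,\ a\parallel c_k\}$, and $\pi=\mathbf{0}\parallel\beta_k\sim\beta_k$ is $(\ell-1)$-prime. We claim that $a\parallel c_j\sim_{\ell-1}\beta_k\otimes f$ is impossible. Otherwise the derivative $a\parallel\mathbf{1}$ of $a\parallel c_j$, which has $\mu=d+1$, would be $\sim_{\ell-2}c_i\otimes f'$ for some $i\in\{0,k\}$ and $f'\in D(f)$, while $\mu(c_i\otimes f')\le N+1<\ell-2$; this contradicts Lemma~\ref{lem:mu}(a). So Lemma~\ref{lem:lift} shows that $a\parallel\beta_k$ is $\ell$-prime.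

Now $D(a\parallel W_I)=\{\mathbf{0}\parallel W_I\}\cup\{a\parallel\beta_k : k\in I\}$ consists of $(\ell-1)$-primes for $\ell\ge N+5$, and $D(P)=\{\mathbf{0}\parallel p\}\cup\{a\parallel W_j : j\le n\}$ consists of $(\ell-1)$-primes for $\ell\ge N+6$.
\end{proof}

\section{Decompositions for interleaving}\label{sec:par}

Tracing a derivative through a term $v_0\parallel v_1$ requires knowing how the test processes can be written as $q\parallel r$. The answer is the best possible: $\beta_k$, $W_I$, $p$ only trivially, and $a\parallel g$ only in the visible way.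

\begin{lemma}\label{lem:indec}
Suppose that \textup{(a)} $q\parallel r\sim_\ell\beta_k$ with $\ell\ge N+5$, or \textup{(b)} $q\parallel r\sim_\ell W_I$ with $\ell\ge N+6$, or \textup{(c)} $q\parallel r\sim_\ell p$ with $\ell\ge N+7$. Then $q\sim\mathbf{0}$ or $r\sim\mathbf{0}$.
\end{lemma}

\begin{proof}
Suppose $q\not\sim\mathbf{0}\not\sim r$.

(a) Some derivative of $q\parallel r$ is $\sim_{\ell-1}c_0$; by commutativity let it be $q'\parallel r$. As $\mathbf{0}\in D(c_0)$, the term $q'\parallel r$ has a derivative $\sim\mathbf{0}$. It is not of the form $q''\parallel r$, because $r\not\sim\mathbf{0}$; so it is $q'\parallel r'$, and $q'\sim\mathbf{0}$. Hence $r\sim_{\ell-1}c_0$, and $r$ has a derivative $r_1$ that is an $(\ell-2)$-unit. The derivative $q\parallel r_1$ of $q\parallel r$ has $\mu\ge\ell-2>N+1$. But it is $\sim_{\ell-1}c_0$ or $\sim_{\ell-1}c_k$, so its $\mu$ is at most $N+1$ by Lemma~\ref{lem:mu}(a).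

(b), (c) Let $q'\in D(q)$. Then $q'\parallel r\sim_{\ell-1}g'$, where $g'$ is some $\beta_k$ in case (b) and some $W_j$ in case (c). By the preceding case at level $\ell-1$, $q'\sim\mathbf{0}$; so $r\sim_{\ell-1}g'$ and $\mu(r)\ge2$. With the roles exchanged, every $r'\in D(r)$ is $\sim\mathbf{0}$, so $\mu(r)=1$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:cancel}
Let $g$ be some $\beta_k$ with $\ell\ge2N+5$, or some $W_I$ with $\ell\ge2N+6$, or $p$ with $\ell\ge2N+7$. If $q\parallel r\sim_\ell a\parallel g$ and $q\not\sim\mathbf{0}\not\sim r$, then one of $q,r$ is $\sim a$ and the other is $\sim_{\ell-1}g$.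
\end{lemma}

\begin{proof}
Since $\mathbf{0}\parallel g\in D(a\parallel g)$, some derivative of $q\parallel r$ is $\sim_{\ell-1}g$; by commutativity let it be $q_0\parallel r$. Lemma~\ref{lem:indec} applies at level $\ell-1$ and gives $q_0\sim\mathbf{0}$, so $r\sim_{\ell-1}g$ and $\mu(r)=\mu(g)$. It remains to show that every $q'\in D(q)$ is $\sim\mathbf{0}$. Suppose $q'\not\sim\mathbf{0}$. Then $q'\parallel r\not\sim_{\ell-1}g$ by Lemma~\ref{lem:indec}, so $q'\parallel r\sim_{\ell-1}a\parallel g'$ for some $g'\in D(g)$. We treat the three cases in order.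

\emph{Case $g=\beta_k$.} Here $g'=c_j$ with $j\in\{0,k\}$, and $\mu(r)=2$. As $\mu(a\parallel c_j)=j+2<\ell-1$, we get $\mu(q')+2=j+2$. Since $q'\not\sim\mathbf{0}$, this forces $j=k=\mu(q')$. Choose $r'\in D(r)$ with $r'\sim_{\ell-2}c_k$, so $\mu(r')=k+1$. The derivative $q'\parallel r'$ of $q'\parallel r$ has $\mu=2k+1\le 2N+1<\ell-2$, and it is $\sim_{\ell-2}$ to an element of $D(a\parallel c_k)=\{\mathbf{0}\parallel c_k,\ a\parallel a^k,\ a\parallel\mathbf{1}\}$. By Lemma~\ref{lem:mu}(a) that element has $\mu=2k+1$. But the values are $k+1$, $k+1$, $d+1$, and $k+1<2k+1<d+1$.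

\emph{Cases $g=W_I$ and $g=p$.} Here $g'$ is some $\beta_k$, respectively some $W_j$. By the preceding case at level $\ell-1$, either $r\sim a$ or $r\sim_{\ell-2}g'$. So $\mu(r)$ is $1$ or $\mu(g)-1$, whereas $\mu(r)=\mu(g)\in\{3,4\}$.
\end{proof}

The case $g=\beta_k$ must see the value $2N+1$ of $\mu$; this is why $d$ is about $2N$.

\begin{lemma}\label{lem:distinct}
Let $\ell\ge2N+7$. The $\beta_k$ are pairwise inequivalent modulo $\sim_\ell$; so are the $W_I$; so are the $a\parallel\beta_k$; and so are the $a\parallel W_I$. Moreover $W_I\not\sim_\ell a\parallel\beta_k$ and $p\not\sim_\ell a\parallel W_I$. No prefix term $aq$ is $\sim_d P$.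
\end{lemma}

\begin{proof}
Let $j\neq k$. For $\ell\ge N+3$, the derivative $c_j$ of $\beta_j$ is $\not\sim_{\ell-1}c_0,c_k$ by Lemma~\ref{lem:mu}(a), so $\beta_j\not\sim_\ell\beta_k$. For $\ell\ge N+4$ and $k\in I\setminus J$, the derivative $\beta_k$ of $W_I$ is then unmatched in $W_J$. If $a\parallel\beta_j\sim_\ell a\parallel\beta_k$, Lemma~\ref{lem:cancel} and $\beta_j\not\sim a$ give $\beta_j\sim_{\ell-1}\beta_k$, so $j=k$; if $a\parallel W_J\sim_\ell a\parallel W_I$, it gives $W_J\sim_{\ell-1}W_I$, so $J=I$. The two mixed statements are instances of Lemma~\ref{lem:indec}(b),(c). If $aq\sim_d P$, then $p\sim_{d-1}q\sim_{d-1}a\parallel W_1$, which has just been excluded.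
\end{proof}

\section{Summands and exposed positions}\label{sec:summands}

\subsection{Summands}

We now define the summands of a term. Small sound axioms can distribute $\otimes$ over $+$ and can remove an inert component of $\parallel$, so the definition must look through both; a term $v\parallel v'$ with two active components is kept as an atom. Whether a component of an open term is inert depends on the substitution.

\begin{definition}
For a closed substitution $\rho$ and a term $v$, the set $S_\rho(v)$ of terms is defined by $S_\rho(\mathbf{0})=\emptyset$, $S_\rho(x)=\{x\}$, $S_\rho(av)=\{av\}$, $S_\rho(v+v')=S_\rho(v)\cup S_\rho(v')$,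
\begin{align*}
S_\rho(v\otimes v')&=\{\tau\otimes\tau' : \tau\in S_\rho(v),\ \tau'\in S_\rho(v')\},\\
S_\rho(v\parallel v')&=\begin{cases} S_\rho(v) & \text{if } \rho(v')\sim\mathbf{0},\\ S_\rho(v') & \text{if } \rho(v')\not\sim\mathbf{0} \text{ and } \rho(v)\sim\mathbf{0},\\ \{v\parallel v'\} & \text{otherwise.}\end{cases}
\end{align*}
For closed $q$ the set does not depend on $\rho$; we write $S(q)$ and call its elements the \emph{summands} of $q$.
\end{definition}

For example, $S\big((P+a)\otimes(\mathbf{1}\parallel\mathbf{0})\big)=\{P\otimes\mathbf{1},\ a\otimes\mathbf{1}\}$. Each $\tau\in S_\rho(v)$ is, in a unique way, a bracketed $\otimes$-product of \emph{factors} $\varphi_1,\dots,\varphi_m$ $(m\ge1)$, listed with repetition, each of which is a subterm of $v$ and is a variable, a prefix term, or a \emph{parallel factor} $v_0\parallel v_1$ with $\rho(v_0)\not\sim\mathbf{0}\not\sim\rho(v_1)$. An \emph{instance} of $\tau$ is obtained by replacing each $\varphi_i$ by a \emph{factor instance} $s_i$, where $s_i=\rho(\varphi_i)$ if $\varphi_i$ is not a variable and $s_i$ is any element of $S(\rho(\varphi_i))$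 if it is. For sets $X,Y$ of closed terms, $X\subseteq Y$ \emph{up to $\sim$} means that every element of $X$ is bisimilar to an element of $Y$.

\begin{lemma}\label{lem:S}
\begin{enumerate}
\item[(a)] $D(\rho(v))=\bigcup_{\tau\in S_\rho(v)}D(\rho(\tau))$ up to $\sim$, and for $\tau$ with factors $\varphi_1,\dots,\varphi_m$ the set $D(\rho(\tau))$ consists of the products $q_1\otimes\dots\otimes q_m$ with $q_i\in D(\rho(\varphi_i))$.
\item[(b)] Every $s\in S(q)$ is $\not\sim\mathbf{0}$, and $S(q)=\emptyset$ iff $q\sim\mathbf{0}$.
\item[(c)] $S(\rho(v))$ is the set of all instances of elements of $S_\rho(v)$.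
\item[(d)] If $s_i$ is an instance of the factor $\varphi_i$, then $D(s_i)\subseteq D(\rho(\varphi_i))$ up to $\sim$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The second statement is the rule for $\otimes$. For the first use induction on $v$. For $\mathbf{0}$, $x$, $av$ and sums the two sides are equal or unions of the sets given by induction. An element $q\otimes q'$ of $D(\rho(v\otimes v'))$ has $q\sim q_1\in D(\rho(\tau))$ and $q'\sim q_1'\in D(\rho(\tau'))$ for some $\tau\in S_\rho(v)$, $\tau'\in S_\rho(v')$, so it is bisimilar to $q_1\otimes q_1'\in D(\rho(\tau\otimes\tau'))$; reading this backwards gives the other inclusion. If $\rho(v')\sim\mathbf{0}$, the derivatives of $\rho(v\parallel v')$ are the terms $q\parallel\rho(v')\sim q$ with $q\in D(\rho(v))$; the second case is the mirror image, and in the third there is nothing to prove.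

(b) The factors of a summand of a closed term are prefix terms or parallel factors; each has a derivative, hence so has their product. The equivalence follows from (a).

(c) Induction on $v$. For $v=x$ this is the definition of instance; the cases $\mathbf{0}$, $av$, $+$ and $\otimes$ follow the defining clauses. The case distinction for $S(\rho(v)\parallel\rho(v'))$ is the same as for $S_\rho(v\parallel v')$, and in the third case both descriptions give the single element $\rho(v\parallel v')$.

(d) Either $s_i=\rho(\varphi_i)$, or $s_i\in S(\rho(\varphi_i))$ and (a) applies to the closed term $\rho(\varphi_i)$.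
\end{proof}

\subsection{Exposed and framed positions}

A derivative of a factor shows up unchanged as a derivative of the whole term when all other factors can respond with a unit. We also name the position of $y$ in $a\parallel(y+ax)$.

\begin{definition}
A term $\varphi$ is \emph{$\ell$-exposed in $v$ under $\rho$} if there are $\tau\in S_\rho(v)$ with factors $\varphi_1,\dots,\varphi_m$ and an index $i$ such that $\varphi=\varphi_i$ and $\mathbf{1}\in_\ell\rho(\varphi_j)$ for all $j\neq i$. For $\ell\ge1$, a variable $z$ is \emph{$\ell$-framed in $v$ under $\rho$} if there is a parallel factor $\varphi$, equal to $v_0\parallel v_1$ or $v_1\parallel v_0$, such that $\varphi$ is $\ell$-exposed in $v$, $\rho(v_1)\sim a$, and $z$ is $(\ell-1)$-exposed in $v_0$, all under $\rho$.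
\end{definition}

For instance, $x$ is $\ell$-exposed in $(x+a)\otimes z$ under $\rho$ iff $\nu(\rho(z))\ge\ell$, for $x\ne z$.

\begin{lemma}[upward transfer]\label{lem:up}
\begin{enumerate}
\item[(a)] If $\varphi$ is $\ell$-exposed in $v$ under $\rho$ and $g\in_\ell\rho(\varphi)$, then $g\in_\ell\rho(v)$.
\item[(b)] If $z$ is $\ell$-framed in $v$ under $\rho$ and $g\in_{\ell-1}\rho(z)$, then $a\parallel g\in_\ell\rho(v)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Multiply a derivative of $\rho(\varphi)$ that is $\sim_\ell g$ with derivatives of the other factors that are $\ell$-units. The product is $\sim_\ell g$ by Lemma~\ref{lem:unit}(d), and it is bisimilar to an element of $D(\rho(v))$ by Lemma~\ref{lem:S}(a).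

(b) By (a) there is $q\in D(\rho(v_0))$ with $q\sim_{\ell-1}g$. Then $\rho(\varphi)$ has a derivative bisimilar to $a\parallel q$, and $a\parallel q\sim_\ell a\parallel g$ by Lemma~\ref{lem:levels}(c). Apply (a) to $\varphi$.
\end{proof}

In the other direction, primality lets us trace a derivative to its origin. This is the one place where open terms and primes meet.

\begin{lemma}[origin of a derivative]\label{lem:origin}
Let $\rho$ be a closed substitution and $v$ a term; all positions are under $\rho$.
\begin{enumerate}
\item[(a)] If $g$ is $\ell$-prime and $g\in_\ell\rho(v)$, then $g\in_\ell\rho(\varphi)$ for some $\varphi$ that is $\ell$-exposed in $v$.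
\item[(b)] Let $g$ be some $\beta_k$ or $W_I$, let $\ell\ge d-3$ and $g\in_\ell\rho(v)$. Then $\rho(v')\sim_\ell g$ for some subterm $v'$ of $v$, or $g\in_\ell\rho(z)$ for some variable $z$ that is $\ell$-exposed in $v$.
\item[(c)] Let $g$ be some $\beta_k$ or $W_I$, let $\ell\ge d-2$ and $a\parallel g\in_\ell\rho(v)$. Then \textup{(i)} $\rho(v')\sim_\ell a\parallel g$ or $\rho(v')\sim_{\ell-1}g$ for some subterm $v'$ of $v$; or \textup{(ii)} $a\parallel g\in_\ell\rho(z)$ for some variable $z$ that is $\ell$-exposed in $v$; or \textup{(iii)} $g\in_{\ell-1}\rho(z)$ for some variable $z$ that is $\ell$-framed in $v$.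
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:S}(a), $g\sim_\ell q_1\otimes\dots\otimes q_m$ with $q_i\in D(\rho(\varphi_i))$ for the factors $\varphi_i$ of some $\tau\in S_\rho(v)$. By primality one $q_i$ is $\sim_\ell g$ and the others are $\ell$-units; take $\varphi=\varphi_i$.

For (b) and (c), the processes $g$ and $a\parallel g$ are $\ell$-prime by Proposition~\ref{prop:primes}; let $\varphi$ be given by (a). If $\varphi$ is a variable, we are done. If $\varphi=av'$, the only derivative of $\rho(\varphi)$ is $\rho(v')$, and $v'$ is the required subterm. So let $\varphi$ be a parallel factor, and name its components $v_0,v_1$ so that the derivative in question is bisimilar to $q\parallel\rho(v_1)$ with $q\in D(\rho(v_0))$. Recall that $\rho(v_1)\not\sim\mathbf{0}$.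

In (b), $q\parallel\rho(v_1)\sim_\ell g$, so $q\sim\mathbf{0}$ by Lemma~\ref{lem:indec}, and $\rho(v_1)\sim_\ell g$.

In (c), $q\parallel\rho(v_1)\sim_\ell a\parallel g$. If $q\sim\mathbf{0}$, then $\rho(v_1)\sim_\ell a\parallel g$, which is (i). Otherwise Lemma~\ref{lem:cancel} gives $\rho(v_1)\sim_{\ell-1}g$, which is (i), or else $\rho(v_1)\sim a$ and $q\sim_{\ell-1}g$. In the last case $g\in_{\ell-1}\rho(v_0)$, and (b) applied to $v_0$ at level $\ell-1$ gives (i) or (iii).
\end{proof}

\subsection{Perturbing a substitution}

For a closed substitution $\sigma$, a variable $y$ and a closed term $h$, let $\sigma^{y,h}$ agree with $\sigma$ except that $\sigma^{y,h}(y)=\sigma(y)+ah$. Thus $D(\sigma^{y,h}(y))=D(\sigma(y))\cup\{h\}$.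

\begin{lemma}[stability]\label{lem:stable}
Suppose $D(\sigma(y))\neq\emptyset$ and $\mu(q)=\mu(h)\ge1$ for all $q\in D(\sigma(y))$. Then, at every level $\ell$ and in every term $v$, the same terms are $\ell$-exposed and the same variables are $\ell$-framed under $\sigma$ and under $\sigma'=\sigma^{y,h}$.
\end{lemma}

\begin{proof}
Both $\sigma(y)$ and $\sigma'(y)$ have $\mu=1+\mu(h)$ and $\nu=\mu(h)$. By Lemma~\ref{lem:mu}, $\mu$ and $\nu$ agree on $\sigma(v)$ and $\sigma'(v)$ for all $v$. The definition of $S_\rho$ asks only which terms $\rho(v)$ have $\mu=0$, so $S_\sigma=S_{\sigma'}$; the condition $\mathbf{1}\in_\ell\rho(\varphi_j)$ is $\nu(\rho(\varphi_j))\ge\ell$ by Lemma~\ref{lem:unit}(b). So exposure is the same. All derivatives of $\sigma(y)$ and $\sigma'(y)$ are $\not\sim\mathbf{0}$, hence $\sim_1$ to one another, so $\sigma(y)\sim_2\sigma'(y)$. By congruence $\sigma(v_1)\sim_2\sigma'(v_1)$ for all $v_1$, and therefore $\sigma(v_1)\sim a$ iff $\sigma'(v_1)\sim a$. So framing is the same.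
\end{proof}

\section{The invariant}\label{sec:invariant}

For closed $q$ let $\mathcal{P}(q)$ be the statement
\[
q\sim_d P\quad\text{and}\quad s\sim_d P \text{ for some } s\in S(q).
\]
The heart of the proof is that small sound axioms preserve $\mathcal{P}$.

\begin{proposition}\label{prop:axiom}
Let $t,u$ be terms with at most $B$ distinct subterms together, such that $t\approx u$ is sound modulo $\sim_d$, and let $\sigma$ be a closed substitution. If $\mathcal{P}(\sigma(t))$, then $\mathcal{P}(\sigma(u))$.
\end{proposition}

We prove this in Section~\ref{sec:axioms} and first deduce the theorem.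

\begin{proof}[Proof of Theorem~\ref{thm:one}]
We show that $\mathcal{P}(q)\Leftrightarrow\mathcal{P}(r)$ whenever $q,r$ are closed and $E\vdash q\approx r$. This suffices: $\mathcal{P}$ holds for the left side of \eqref{eq:eB}, as $S(a\parallel p)=\{a\parallel p\}$, while the summands of the right side are prefix terms, none of which is $\sim_d P$ by Lemma~\ref{lem:distinct}.

Replacing every variable by $\mathbf{0}$ throughout a derivation of $q\approx r$ gives a derivation of the same equation in which all terms are closed and all axiom instances come from closed substitutions. We use induction on such a derivation. Since $E$ is sound modulo $\sim_d$ and $\sim_d$ is a congruence, both sides of every equation in it are $\sim_d$-equivalent. Reflexivity, symmetry and transitivity preserve the equivalence; axiom instances do so by Proposition~\ref{prop:axiom}, whose hypotheses are symmetric in $t$ and $u$. For closure under prefix, $\mathcal{P}$ fails on both sides, since $aq\not\sim_d P$. In the remaining cases $q$ and $r$ are built by the same binary operator from $q_1,q_2$ and $r_1,r_2$, with $q_i\sim_d r_i$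 and $\mathcal{P}(q_i)\Leftrightarrow\mathcal{P}(r_i)$. We assume $\mathcal{P}(q)$, witnessed by $s\in S(q)$; as $r\sim_d q\sim_d P$, we need only find a summand of $r$ that is $\sim_d P$. The converse implication follows by exchanging $q$ and $r$.

\emph{Sum.} Say $s\in S(q_i)$. By Lemma~\ref{lem:S}(a), $D(s)\subseteq D(q_i)\subseteq D(q)$ up to $\sim$, and $s\sim_d P\sim_d q$; hence $q_i\sim_d P$. So $\mathcal{P}(q_i)$, hence $\mathcal{P}(r_i)$, and $S(r_i)\subseteq S(r)$.

\emph{Product.} Write $s=s_1\otimes s_2$ with $s_i\in S(q_i)$. As $P$ is $d$-prime, one $s_i$ is $\sim_d P$; let $i=1$, the other case being the mirror image. Then $p\in_{d-1}s_1$, so $p\in_{d-1}q_1$; as $p$ is not a $(d-1)$-unit, $q_1$ is not a $d$-unit. Primality applied to $q_1\otimes q_2\sim_d P$ shows that $q_1\sim_d P$ and that $q_2$ is a $d$-unit. So $\mathcal{P}(q_1)$, and by induction some $s_1'\in S(r_1)$ is $\sim_d P$. The term $r_2\sim_d q_2$ is a $d$-unit, so $r_2\not\sim\mathbf{0}$ and there is $s_2'\in S(r_2)$ by Lemma~\ref{lem:S}(b). It has a derivative, and all its derivatives are bisimilar to derivatives of $r_2$, which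 are $(d-1)$-units; so $s_2'$ is a $d$-unit. Then $s_1'\otimes s_2'\in S(r)$ is $\sim_d P$.

\emph{Interleaving.} We have $q_i\sim\mathbf{0}$ iff $r_i\sim\mathbf{0}$. If $q_2\sim\mathbf{0}$, then $q\sim q_1$, $S(q)=S(q_1)$ and $S(r)=S(r_1)$; so $\mathcal{P}(q_1)$, hence $\mathcal{P}(r_1)$, and the witness lies in $S(r)$. If $q_2\not\sim\mathbf{0}$ and $q_1\sim\mathbf{0}$, argue in the same way with $q_2,r_2$. Otherwise $S(r)=\{r\}$ and $r\sim_d P$.
\end{proof}

\section{Instances of axioms}\label{sec:axioms}

Throughout this section $t,u,\sigma$ are as in Proposition~\ref{prop:axiom} and $\mathcal{P}(\sigma(t))$ holds. By soundness, $\sigma(u)\sim_d\sigma(t)\sim_d P$. Let $\mathrm{Sub}$ be the set of subterms of $t$ and $u$, so $|\mathrm{Sub}|\le B$, and let $V\subseteq\mathrm{Sub}$ be the set of variables in it.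

\subsection{A marker that the axiom cannot assemble}

By Lemma~\ref{lem:origin}, a subterm equivalent to $W_I$ or to $a\parallel W_I$ collects its derivatives $\beta_k$ or $a\parallel\beta_k$ either wholesale from variables or one at a time from subterms. We choose $I$ far from every set that can be collected wholesale. For $z\in V$ let
\[
A_z=\{k : \beta_k\in_{d-3}\sigma(z)\},\qquad A'_z=\{k : a\parallel\beta_k\in_{d-2}\sigma(z)\},
\]
with $k$ ranging over $\{1,\dots,N\}$, and let $\mathcal{F}$ be the family of all unions of such sets, including the empty union. Then $|\mathcal{F}|\le2^{2B}$.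

\begin{lemma}\label{lem:count}
There is $I\subseteq\{1,\dots,N\}$ with $|I\,\triangle\,A|>2B$ for all $A\in\mathcal{F}$, where $\triangle$ denotes symmetric difference.
\end{lemma}

\begin{proof}
For $1\le k\le m$ we have $(k/m)^k\sum_{i\le k}\binom{m}{i}\le\sum_{i\le m}\binom{m}{i}(k/m)^i=(1+k/m)^m\le e^k$. With $m=32B$ and $k=2B$, and since $16e<44<2^{5.5}$, the number of sets $I$ within distance $2B$ of a given $A$ is at most $(16e)^{2B}<2^{11B}$. So fewer than $2^{2B}\cdot2^{11B}<2^{32B}$ sets are excluded.
\end{proof}

Fix such an $I$. As $\emptyset\in\mathcal{F}$, we have $|I|>2B\ge2$, so $W_I$ is defined and $I$ is not a singleton. Since $D(P)=\{\mathbf{0}\parallel p\}\cup\{a\parallel W_j : j\le n\}$ and $\sigma(u)\sim_d P$, Lemma~\ref{lem:distinct} at level $d-1$ gives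
\begin{equation}\label{eq:new}
a\parallel W_I\notin_{d-1}\sigma(u).
\end{equation}

\begin{lemma}\label{lem:noassembly}
Let $y\in V$, $h\in\{W_I,\ a\parallel W_I\}$ and $\sigma'=\sigma^{y,h}$. No $v\in\mathrm{Sub}$ satisfies $\sigma'(v)\sim_{d-2}W_I$ or $\sigma'(v)\sim_{d-1}a\parallel W_I$.
\end{lemma}

\begin{proof}
All positions are under $\sigma'$. The new derivative $h$ is $\not\sim_{d-3}\beta_k$, since $\mu(h)\in\{3,4\}$ and $\mu(\beta_k)=2$. It is $\not\sim_{d-2}a\parallel\beta_k$, by Lemma~\ref{lem:distinct} if $h=W_I$ and by comparing $\mu$ if $h=a\parallel W_I$. Hence $A_z$ and $A'_z$ are unchanged when $\sigma$ is replaced by $\sigma'$ in their definition. Let $J$ be the set of $k$ such that $\sigma'(v')\sim_{d-3}\beta_k$ or $\sigma'(v')\sim_{d-2}a\parallel\beta_k$ for some $v'\in\mathrm{Sub}$. By Lemma~\ref{lem:distinct} each $v'$ contributes at most one $k$ of each kind, so $|J|\le2B$. In each case we find $A\in\mathcal{F}$ with $A\subseteq I\subseteq A\cup J$; then $|I\,\triangle\,A|\le2B$, contrary to the choice of $I$.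

Suppose $\sigma'(v)\sim_{d-2}W_I$. By Lemma~\ref{lem:distinct}, $\beta_k\in_{d-3}\sigma'(v)$ iff $k\in I$. Let $A$ be the union of the $A_z$ with $z$ a variable $(d-3)$-exposed in $v$. Then $A\subseteq I$ by Lemma~\ref{lem:up}(a), and $I\subseteq A\cup J$ by Lemma~\ref{lem:origin}(b).

Suppose $\sigma'(v)\sim_{d-1}a\parallel W_I$. As $D(a\parallel W_I)=\{\mathbf{0}\parallel W_I\}\cup\{a\parallel\beta_k : k\in I\}$, Lemma~\ref{lem:distinct} shows that $a\parallel\beta_k\in_{d-2}\sigma'(v)$ iff $k\in I$. Let $A$ be the union of the $A'_z$ with $z$ a variable $(d-2)$-exposed in $v$ and of the $A_z$ with $z$ $(d-2)$-framed in $v$. Then $A\subseteq I$ by the two parts of Lemma~\ref{lem:up}. For $k\in I$ apply Lemma~\ref{lem:origin}(c) with $g=\beta_k$ and $\ell=d-2$: alternative (i) gives $k\in J$, and (ii) and (iii) give $k\in A$.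
\end{proof}

\subsection{Positions of variables pass from $t$ to $u$}

We now carry out the perturbation. This is where soundness of $t\approx u$ as an equation between \emph{open} terms is used: it is applied to the substitution $\sigma'$.

\begin{lemma}\label{lem:transfer}
Let $y\in V$ with $\sigma(y)\not\sim\mathbf{0}$; positions are under $\sigma$.
\begin{enumerate}
\item[(a)] If $y$ is $(d-1)$-exposed in $t$, then $y$ is $(d-1)$-exposed in $u$.
\item[(b)] If $y$ is $(d-1)$-framed in $t$, then $y$ is $(d-1)$-framed in $u$.
\end{enumerate}
\end{lemma}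

\begin{proof}
Let $h=a\parallel W_I$ in case (a), $h=W_I$ in case (b), and $\sigma'=\sigma^{y,h}$. All derivatives of $P$ have $\mu=4$, so $f\in_{d-1}\sigma(t)$ implies $\mu(f)=4$. Let $q\in D(\sigma(y))$. In case (a), Lemma~\ref{lem:up}(a) gives $q\in_{d-1}\sigma(t)$, so $\mu(q)=4=\mu(h)$. In case (b), Lemma~\ref{lem:up}(b) gives $a\parallel q\in_{d-1}\sigma(t)$, so $\mu(q)=3=\mu(h)$. By Lemma~\ref{lem:stable}, positions under $\sigma$ and $\sigma'$ coincide.

Since $h\in D(\sigma'(y))$, Lemma~\ref{lem:up} under $\sigma'$ gives $a\parallel W_I\in_{d-1}\sigma'(t)$ in both cases. By soundness $\sigma'(t)\sim_d\sigma'(u)$, so $a\parallel W_I\in_{d-1}\sigma'(u)$. Apply Lemma~\ref{lem:origin}(c) with $\rho=\sigma'$, $v=u$, $g=W_I$, $\ell=d-1$. Alternative (i) is excluded by Lemma~\ref{lem:noassembly}.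

In alternative (ii), $a\parallel W_I\in_{d-1}\sigma'(z)$ with $z$ $(d-1)$-exposed in $u$. If $a\parallel W_I\in_{d-1}\sigma(z)$, Lemma~\ref{lem:up}(a) under $\sigma$ contradicts \eqref{eq:new}. So the derivative is the new one: $z=y$ and $h\sim_{d-1}a\parallel W_I$. Then $\mu(h)=4$, we are in case (a), and its conclusion holds.

In alternative (iii), $W_I\in_{d-2}\sigma'(z)$ with $z$ $(d-1)$-framed in $u$. If $W_I\in_{d-2}\sigma(z)$, Lemma~\ref{lem:up}(b) under $\sigma$ contradicts \eqref{eq:new}. So $z=y$ and $h\sim_{d-2}W_I$. Then $\mu(h)=3$, we are in case (b), and its conclusion holds.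
\end{proof}

\subsection{From an exposed factor to a summand}

\begin{lemma}\label{lem:finish}
Let $\varphi$ be $(d-1)$-exposed in $u$ under $\sigma$. Suppose that $\varphi$ is a parallel factor with $\sigma(\varphi)\sim_d P$, or that $\varphi$ is a variable and some $s^*\in S(\sigma(\varphi))$ is $\sim_d P$. Then $\mathcal{P}(\sigma(u))$.
\end{lemma}

\begin{proof}
Let $\tau\in S_\sigma(u)$, with factors $\varphi_1,\dots,\varphi_m$ and $\varphi=\varphi_i$, witness exposure. Choose factor instances as follows: $s_i=\sigma(\varphi)$ or $s_i=s^*$, so that $s_i\sim_d P$; for $j\neq i$, $s_j=\sigma(\varphi_j)$ if $\varphi_j$ is not a variable, and otherwise $s_j$ is an element of $S(\sigma(\varphi_j))$ with $\mathbf{1}\in_{d-1}s_j$, which exists by Lemma~\ref{lem:S}(a). The resulting instance $s$ lies in $S(\sigma(u))$ by Lemma~\ref{lem:S}(c). Since $\mathbf{1}\in_{d-1}s_j$ for all $j\neq i$, Lemma~\ref{lem:unit}(d) shows that $g\in_{d-1}P$ implies $g\in_{d-1}s$. Conversely $D(s)\subseteq D(\sigma(u))$ up to $\sim$, and $\sigma(u)\sim_d P$. Hence $s\sim_d P$.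
\end{proof}

\subsection{Proof of Proposition~\ref{prop:axiom}}

All positions are under $\sigma$. Let $s\in S(\sigma(t))$ with $s\sim_d P$. By Lemma~\ref{lem:S}(c), $s$ is an instance $s_1\otimes\dots\otimes s_m$ of some $\tau\in S_\sigma(t)$ with factors $\varphi_1,\dots,\varphi_m$. As $P$ is $d$-prime, one $s_i$ is $\sim_d P$ and the others are $d$-units. For $j\neq i$ we get $\mathbf{1}\in_{d-1}s_j$, hence $\mathbf{1}\in_{d-1}\sigma(\varphi_j)$ by Lemma~\ref{lem:S}(d). So $\varphi_i$ is $(d-1)$-exposed in $t$. It is not a prefix term, by Lemma~\ref{lem:distinct}.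

\emph{Case A: $\varphi_i$ is a variable $y$.} The whole of $P$ sits inside $\sigma(y)$: we have $s_i\in S(\sigma(y))$ and $s_i\sim_d P$, and in particular $\sigma(y)\not\sim\mathbf{0}$. By Lemma~\ref{lem:transfer}(a), $y$ is $(d-1)$-exposed in $u$, and Lemma~\ref{lem:finish} gives $\mathcal{P}(\sigma(u))$.

\emph{Case B: $\varphi_i$ is a parallel factor.} This is the situation of Section~\ref{sub:small}. We have $\sigma(\varphi_i)\sim_d a\parallel p$, so by Lemma~\ref{lem:cancel} the components of $\varphi_i$ can be named $t_0,t_1$ with $\sigma(t_1)\sim a$ and $\sigma(t_0)\sim_{d-1}p$.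

First we find a variable that absorbs two summands of $p$. For each $j\le n=2B+1$ we have $W_j\in_{d-2}\sigma(t_0)$; apply Lemma~\ref{lem:origin}(b). The first alternative, $\sigma(v')\sim_{d-2}W_j$ with $v'\in\mathrm{Sub}$, occurs for at most $B$ indices by Lemma~\ref{lem:distinct}. For each of the other indices, at least $B+1$ in number, $W_j\in_{d-2}\sigma(z)$ for a variable $z$ that is $(d-2)$-exposed in $t_0$. As $|V|\le B$, there are such a variable $y$ and $j_1\neq j_2$ with $W_{j_1},W_{j_2}\in_{d-2}\sigma(y)$. This $y$ is $(d-1)$-framed in $t$, and $\sigma(y)\not\sim\mathbf{0}$.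

By Lemma~\ref{lem:transfer}(b), $y$ is $(d-1)$-framed in $u$: there is a parallel factor $\varphi$, $(d-1)$-exposed in $u$, with components $u_0,u_1$ such that $\sigma(u_1)\sim a$ and $y$ is $(d-2)$-exposed in $u_0$. By Lemma~\ref{lem:up}(a), $W_{j_1},W_{j_2}\in_{d-2}\sigma(u_0)$. Now let the component $\sigma(u_1)$ move: this gives a derivative of $\sigma(\varphi)$ bisimilar to $\sigma(u_0)$, so $\sigma(u_0)\in_{d-1}\sigma(u)$ by Lemma~\ref{lem:up}(a). Since $\sigma(u)\sim_d P$, either $\sigma(u_0)\sim_{d-1}p$ or $\sigma(u_0)\sim_{d-1}a\parallel W_j$ for some $j$. In the second case each of $W_{j_1},W_{j_2}$ is $\sim_{d-2}$ to an element of $D(a\parallel W_j)=\{\mathbf{0}\parallel W_j,\ a\parallel\beta_j\}$, and Lemma~\ref{lem:distinct} gives $j_1=j=j_2$, which is false. So $\sigma(u_0)\sim_{d-1}p$, and $\sigma(\varphi)\sim a\parallel\sigma(u_0)\sim_d P$ by Lemma~\ref{lem:levels}(c). Lemma~\ref{lem:finish} gives $\mathcal{P}(\sigma(u))$. \qed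

\medskip
This completes the proofs of Theorems~\ref{thm:one}, \ref{thm:main} and~\ref{thm:dichotomy}.

\section{Concluding remarks}\label{sec:remarks}

\begin{remark}
Theorem~\ref{thm:one} does not assume that $E$ is finite: any sound axiom system over $\mathcal{L}$ that derives the single valid equation \eqref{eq:eB} contains an equation with more than $B$ distinct subterms. The bound $B$ enters three times: in $|\mathcal{F}|\le2^{2B}$, in $|J|\le2B$, and in the pigeonhole step of Case~B. Some bound is necessary, since the sound law \eqref{eq:expansion} with $n=2B+1$ variables has \eqref{eq:eB} as an instance. Of soundness, only soundness modulo $d$-step bisimilarity with $d=64B+10$ is used.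
\end{remark}

\begin{remark}
The underivable equations in the proof of Theorem~\ref{thm:main} use only $\mathbf{0}$, prefixing by one action $a$, the sum, and one operator $|_{A_0}$ with $a\notin A_0$. Thus, once a language contains some $|_{A_0}$ with $A_0\neq\mathrm{Act}$, adding further operators $|_A$ with $A\subseteq\mathrm{Act}$ never restores finite axiomatizability.
\end{remark}

\begin{thebibliography}{1}

\bibitem{reductions}
\emph{Non-Finite Axiomatisability Results via Reductions: CSP Parallel Composition and CCS Restriction}, \texttt{https://l0e42.github.io/resources/axiom\_CSP.pdf}.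

\end{thebibliography}
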